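# Meromorphic continuation of the joint eigenfunctions of the hyperbolic relativistic Calogero–Moser Hamiltonians

## 1. The hyperbolic gamma function, the kernel, the weight and the functions $J_N$

Throughout, $a_+,a_->0$, $a=(a_++a_-)/2$, $\alpha=2\pi/(a_+a_-)$ and $\mathbb N=\{0,1,2,\dots\}$.

**Definition 1 (hyperbolic gamma function).** $G(z)=G(a_+,a_-;z)$ is the meromorphic function determined by
$$G(z)=\exp\Big(i\int_0^\infty\frac{dy}{y}\Big(\frac{\sin 2yz}{2\sinh(a_+y)\sinh(a_-y)}-\frac{z}{a_+a_-y}\Big)\Big),\qquad |\operatorname{Im} z|<a.$$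
Its poles are at $z=-ia-ika_+-ila_-$ and its zeros at $z=ia+ika_++ila_-$, with $k,l\in\mathbb N$.

The exponent is odd in $z$, so $G(-z)=1/G(z)$. We also use the first-order difference equations
$$\frac{G(z+ia_\delta/2)}{G(z-ia_\delta/2)}=2\cosh(\pi z/a_{-\delta}),\qquad \delta=\pm,\tag{1}$$
which are standard (Ruijsenaars, J. Math. Phys. 38 (1997) 1069).

*Example.* $G(0)=1$. Putting $z=0$ in (1) gives $G(ia_\delta/2)^2=2$. For $z=iu$ with $-a<u<a$ the exponent in the definition is real, so $G(iu)>0$, and therefore $G(ia_\delta/2)=\sqrt2$.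

**Definition 2 (weight and kernel).** Put
$$c(b;z)=\frac{G(z+ia-ib)}{G(z+ia)},\quad w(b;z)=\frac1{c(b;z)c(b;-z)},\quad W_N(b;x)=\prod_{1\le j<k\le N}w(b;x_j-x_k),\quad W_1\equiv1,$$
and, for $c\in\mathbb C$,
$$K_c(t)=\frac{G(t-ic/2)}{G(t+ic/2)}.$$

By $G(-z)=1/G(z)$ the kernel $K_c$ is even. Its poles come from poles of the numerator and zeros of the denominator, so they lie on
$$t=\pm i(a-c/2+ka_++la_-),\qquad k,l\in\mathbb N.\tag{2}$$
Applying (1) with $\delta=+$ and then with $\delta=-$,
$$\frac{G(t+ia)}{G(t-ia)}=2\cosh\tfrac{\pi(t+ia_-/2)}{a_-}\cdot 2\cosh\tfrac{\pi(t-ia_+/2)}{a_+}=4\sinh(\pi t/a_+)\sinh(\pi t/a_-),$$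
because the two factors are $2i\sinh(\pi t/a_-)$ and $-2i\sinh(\pi t/a_+)$. Hence
$$w(b;t)=\frac{G(t+ia)}{G(t-ia)}\cdot\frac{G(t-ia+ib)}{G(t+ia-ib)}=4\sinh(\pi t/a_+)\sinh(\pi t/a_-)\,K_{2a-2b}(t).\tag{3}$$
So $w(b;\cdot)$ is even, and by (2) its poles lie on $t=\pm i(b+ka_++la_-)$.

*Example.* For $c=a_+$, (1) says $K_{a_+}(t)=1/(2\cosh(\pi t/a_-))$. For $b=a_+$, (1) applied to $G(t+ia)/G(t+ia-ia_+)$ and to $G(t-ia+ia_+)/G(t-ia)$ gives $w(a_+;t)=\big(2i\sinh(\pi t/a_-)\big)\big(-2i\sinh(\pi t/a_-)\big)=4\sinh^2(\pi t/a_-)$.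

**Definition 3 (the functions $J_N$).** Let $b\in(0,2a)$ and $x,y\in\mathbb R^N$. Put $J_1(b;x,y)=e^{i\alpha xy}$ and, for $N\ge2$,
$$J_N(b;x,y)=e^{i\alpha y_N\sum_{j=1}^Nx_j}\int_{\mathbb R^{N-1}}W_{N-1}(b;z)\prod_{j=1}^N\prod_{k=1}^{N-1}K_b(x_j-z_k)\;J_{N-1}\big(b;z,(y_1-y_N,\dots,y_{N-1}-y_N)\big)\,dz.\tag{4}$$

Up to a constant normalization, $\mathcal F_N(b;x,y)=\big(W_N(b;x)W_N(2a-b;y)\big)^{1/2}J_N(b;x,y)$ are the joint eigenfunctions of the hyperbolic relativistic Calogero–Moser Hamiltonians. We only work with $J_N$.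

*Example.* $J_2(b;x,y)=e^{i\alpha y_2(x_1+x_2)}\int_{\mathbb R}e^{i\alpha z(y_1-y_2)}K_b(x_1-z)K_b(x_2-z)\,dz$.

**Definition 4 (meromorphic functions of several variables).** On a connected open set $\Omega\subset\mathbb C^n$ a meromorphic function is locally a quotient $g/f$ of holomorphic functions with $f\not\equiv0$. If $F=g/f$, then the polar set of $F$ is contained in $\{f=0\}$.

*Example.* $\sin(\zeta_1\zeta_2)/\zeta_1$ is written with the denominator $\zeta_1$ but is holomorphic on $\mathbb C^2$. A denominator gives an upper bound for the polar set, not the polar set itself.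

We use the identity theorem in the following form: a holomorphic function on a connected open $\Omega\subset\mathbb C^n$ that vanishes on a nonempty relatively open subset of $\Omega\cap\mathbb R^n$ vanishes identically.

**Definition 5 (tubes).** The tube over an open set $\omega\subset\mathbb R^n$ is $\mathbb R^n+i\omega\subset\mathbb C^n$. Bochner's tube theorem (Hörmander, *An Introduction to Complex Analysis in Several Variables*, Thm. 2.5.10) says: a holomorphic function on a connected tube extends holomorphically to the tube over the convex hull $\mathrm{conv}(\omega)$.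

*Example.* Let $0<\delta<R$ and $\omega=\{|\xi|<R,|\eta|<\delta\}\cup\{|\xi|<\delta,|\eta|<R\}\subset\mathbb R^2$, a cross. For $c>0$ the function $1/(\zeta_1+\zeta_2-ic)$ is holomorphic on the tube over $\omega$ exactly when $c\ge R+\delta$, since $\xi+\eta$ takes on $\omega$ the values in $(-R-\delta,R+\delta)$. The linear function $\xi+\eta$ takes the same values on $\mathrm{conv}(\omega)$, in accordance with the theorem. The hull contains $\{|\xi|,|\eta|<R/2\}$, because $(\xi,\eta)=\frac12(2\xi,0)+\frac12(0,2\eta)$.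

**Definition 6 (the strips $S(\epsilon)$ and the vectors $\mathfrak d_N$).** For $\epsilon>0$ let $S(\epsilon)=\{b\in\mathbb C: 0<\operatorname{Re}b<\epsilon\}$. Let $\mathfrak d_N$ be the finite set of nonzero $d\in\mathbb Z^N$ of the form $d_n=s_n-s_{n-1}$ with integers $s_0=s_N=0$, $0\le s_n\le n$. Then $\sum_nd_n=0$. Write $|d|^2=\sum_nd_n^2$ and $\langle d,y\rangle=\sum_nd_ny_n$.

*Example.* $\mathfrak d_2=\{(1,-1)\}$, with $|d|^2=2$. For $N=3$ we have $d=(s_1,s_2-s_1,-s_2)$ with $s_1\in\{0,1\}$, $s_2\in\{0,1,2\}$, so $\mathfrak d_3=\{(0,1,-1),(0,2,-2),(1,-1,0),(1,0,-1),(1,1,-2)\}$.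

## 2. Meromorphy of $J_N$ in all its variables

The recursion (4) defines $J_N$ for real arguments. How far can it be continued to complex $b,x,y$, and what singularities appear? It is known (Hallnäs–Ruijsenaars) that $J_N$ is meromorphic on
$$\Big\{(b,x,y)\in S(\epsilon_N)\times\mathbb C^N\times\mathbb C^N:\ \max_{j<k}|\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\Big\},\qquad\epsilon_N=\frac{2\max(a_+,a_-)}{3N-2}.$$
The paper "Soliton scattering in the hyperbolic relativistic Calogero-Moser system" states the conjecture that $J_N$ is meromorphic on $S(2a)\times\mathbb C^N\times\mathbb C^N$. We prove it for every $N\ge2$ and all $a_+,a_->0$, in the following form.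

**Theorem 1.** Let $N\ge2$.

1. For $b\in S(2a)$ and $x,y\in\mathbb R^N$ all integrals in the recursion converge absolutely, and $J_N$ extends holomorphically to
$$\mathcal D=\{b\in S(2a),\ |\operatorname{Im}(x_j-x_k)|<2a-\operatorname{Re}b,\ |\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\ \ \forall j,k\}.$$
2. $J_N$ extends to a meromorphic function on $S(2a)\times\mathbb C^N\times\mathbb C^N$.
3. Its polar set is contained in the union of the hyperplanes, locally finite in $S(2a)\times\mathbb C^{2N}$,
$$x_j-x_k=\pm i\big(p(2a-b)+rb+ka_++la_-\big)\quad(j\ne k,\ p\ge1,\ p,r,k,l\in\mathbb N),$$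
$$\pm i\langle d,y\rangle=\tfrac b2|d|^2+ka_++la_-\quad(d\in\mathfrak d_N,\ k,l\in\mathbb N).$$

**Theorem 2.** $J_N$ extends to a meromorphic function of $(b,x,y)$ on $\mathbb C\times\mathbb C^N\times\mathbb C^N$.

**Proposition 3.** For $N=2$ and real $b\in(0,2a)$, $J_2$ has genuine simple poles at $y_1-y_2=\pm ib$. For real $b\in(0,2a)$ outside a countable set it has genuine poles at $x_1-x_2=\pm i(2a-b)$. So neither bound defining $\mathcal D$ can be enlarged for $N=2$.

These extensions agree with the Hallnäs–Ruijsenaars continuation on its domain. Indeed $\epsilon_N<2a$, that domain is connected (a tube over a convex set in the variables $(ib,x,y)$), and both functions equal (4) for real $b\in(0,\epsilon_N)$ and real $x,y$, so the identity theorem applies.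

## 3. The closed form of $J_2$ at $b=a_+$

For $N=2$, $b=a_+$ the integral can be computed. Put $A=\pi/a_-$, $y=y_1-y_2$, $\omega=\alpha y$, $x_{12}=x_1-x_2$ and
$$I=\int_{\mathbb R}\frac{e^{i\omega z}}{\cosh A(z-x_1)\cosh A(z-x_2)}dz .$$
Under $z\to z+ia_-$ each $\cosh$ changes sign and $e^{i\omega z}$ is multiplied by $e^{-\omega a_-}$. For real $x_1\ne x_2$ the integrand has two simple poles in $0<\operatorname{Im}z<a_-$, at $x_j+ia_-/2$. At the first, $\cosh A(z-x_1)\approx iA(z-x_1-ia_-/2)$ and $\cosh A(z-x_2)=i\sinh Ax_{12}$. The residue is thus $-e^{i\omega x_1-\omega a_-/2}/(A\sinh Ax_{12})$, and at the second it is $+e^{i\omega x_2-\omega a_-/2}/(A\sinh Ax_{12})$. Hence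
$$(1-e^{-\omega a_-})I=2\pi i\,e^{-\omega a_-/2}\,\frac{e^{i\omega x_2}-e^{i\omega x_1}}{A\sinh Ax_{12}} .$$
Since $\omega a_-/2=\pi y/a_+$ and the kernels carry a factor $\frac14$,
$$J_2(a_+;x,y)=\frac{a_-}2\,e^{\frac{i\alpha}2(x_1+x_2)(y_1+y_2)}\,\frac{\sin\big(\tfrac\alpha2(x_1-x_2)(y_1-y_2)\big)}{\sinh\big(\tfrac{\pi}{a_-}(x_1-x_2)\big)\sinh\big(\tfrac\pi{a_+}(y_1-y_2)\big)} .\tag{5}$$
This is meromorphic in $(x,y)\in\mathbb C^4$. The possible poles are $y_1-y_2=\pm ija_+$ and $x_1-x_2=\pm ija_-$ with $j\ge1$; the zeros of the two $\sinh$ at $0$ are cancelled by the sine. The nearest ones are $y_1-y_2=\pm ib$ and $x_1-x_2=\pm i(2a-b)$, as in Theorem 1. Moreover the denominator is a function of $x$ times a function of $y$. The general proof aims for exactly this separation.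

## 4. The exponential expansion of the kernel

For general $b$ there is no closed form to work with, so we need the behavior of $K_c(t)$ as $\operatorname{Re}t\to\infty$ to every exponential order. Let
$$\mathcal M=\{2\pi k/a_++2\pi l/a_-:k,l\in\mathbb N\},$$
a locally finite set closed under addition. For $a_+=a_-=1$ it is $2\pi\mathbb N$.

**Lemma 4.** There are polynomials $p_\mu(t,c)$ in $t$ ($\mu\in\mathcal M$), with coefficients entire in $c$ and with $p_0=p_0(c)$ independent of $t$ and nowhere zero, such that for every $M\in(0,\infty)\setminus\mathcal M$, $R>0$ and compact $\mathcal C\subset\mathbb C$ there is $T_0$ with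
$$K_c(t)=e^{-\alpha ct/2}\Big(\sum_{\mu\in\mathcal M,\,\mu<M}p_\mu(t,c)e^{-\mu t}+O(e^{-M\operatorname{Re}t})\Big)\tag{6}$$
uniformly for $c\in\mathcal C$, $|\operatorname{Im}t|\le R$, $\operatorname{Re}t\ge T_0$.

*Example.* $K_{a_+}(t)=\frac1{2\cosh(\pi t/a_-)}=e^{-\pi t/a_-}\sum_k(-1)^ke^{-2\pi kt/a_-}$. Here $\alpha a_+/2=\pi/a_-$ and $p_0(a_+)=1$.

We use a uniqueness remark: if $\sum_{\mu<M}q_\mu(z)e^{-\mu z}=O(e^{-M\operatorname{Re}z})$ along a horizontal ray to $+\infty$, with finitely many polynomials $q_\mu$, then all $q_\mu=0$. Otherwise take the smallest $\mu$ with $q_\mu\ne0$ and multiply by $e^{\mu z}$. This gives $q_\mu(z)\to0$ along the ray, so $q_\mu=0$, a contradiction.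

Fix $M\notin\mathcal M$.

**Step 1: expand $L=(\ln G)''$ in a basic strip.** This step turns the integral for $G$ into a residue sum. Differentiating twice under the integral, for $|\operatorname{Im}z|<a$,
$$L(z)=-2i\int_0^\infty f(y)\sin(2yz)\,dy=-i\int_{\mathbb R}f(y)\sin(2yz)\,dy,\qquad f(y)=\frac y{\sinh(a_+y)\sinh(a_-y)},$$
since $f$ is odd. Also $\operatorname{Res}_0f=1/(a_+a_-)$. Let $C$ and $C^-$ be $\mathbb R$ indented above, respectively below, $0$. The integrand is regular at $0$, so we may integrate over $C$. Write $\sin2yz=(e^{2iyz}-e^{-2iyz})/2i$ and substitute $y\to-y$ in the second part: this turns $C$ into $C^-$, and $f$ is odd, so $\int_Cfe^{-2iyz}dy=-\int_{C^-}fe^{2iyz}dy$. As $\int_{C^-}-\int_C=2\pi i\operatorname{Res}_0$,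
$$L=-\tfrac12\Big(\int_C+\int_{C^-}\Big)fe^{2iyz}dy=-\tfrac{i\alpha}2-\int_Cfe^{2iyz}dy .$$
Now shift $C$ up to $\operatorname{Im}y=c'$ with $2c'>M$, avoiding poles. The crossed poles $y=i\pi k/a_\pm$, $k\ge1$, have order at most $2$ and contribute $(\text{polynomial of degree}\le1)\cdot e^{-2\pi kz/a_\pm}$. The remaining integral is $O(e^{-2c'\operatorname{Re}z})$ uniformly for $|\operatorname{Im}z|\le a-\delta'$, for each $\delta'\in(0,a)$, since $|f|$ decays like $|y|e^{-2a|\operatorname{Re}y|}$. Terms with exponent $\mu>M$ are $O(e^{-M\operatorname{Re}z})$, and no exponent equals $M$. So for $\operatorname{Re}z\ge1$, $|\operatorname{Im}z|\le a-\delta'$,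
$$L(z)=-\tfrac{i\alpha}2+E(z)+O(e^{-M\operatorname{Re}z}),\qquad E(z)=\sum_{\mu\in\mathcal M,\,0<\mu<M}e_\mu(z)e^{-\mu z},\quad e_\mu\text{ polynomials}.\tag{7}$$

**Step 2: pass to all strips.** Put $\Sigma_j=\{|\operatorname{Im}z-ja_+|\le a-\delta'\}$, $j\in\mathbb Z$, with $2\delta'<a_-$. The width of $\Sigma_j$ is $2a-2\delta'>a_+$, so consecutive strips overlap in a strip of positive width. Taking the second logarithmic derivative of (1),
$$L(z)=L(z-ia_+)+\frac{(\pi/a_-)^2}{\cosh^2\big(\pi(z-ia_+/2)/a_-\big)} .$$
For $\operatorname{Re}u>0$, $\cosh^{-2}u=4e^{-2u}(1+e^{-2u})^{-2}$ is a power series in $e^{-2u}$. Here $2u=2\pi(z-ia_+/2)/a_-$, so the exponents lie in $\mathcal M\setminus\{0\}$. Inductively for $j\ge0$, and likewise for $j\le0$ with the equation read backwards, $L$ has on $\Sigma_j\cap\{\operatorname{Re}z\ge1\}$ an expansion (7) with some exponential polynomial $E_j$. On an overlap, $E_{j+1}-E_j=O(e^{-M\operatorname{Re}z})$ has only exponents $<M$, so it vanishes by the uniqueness remark. Thus (7) holds with one $E$,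 uniformly on each set $|\operatorname{Im}z|\le R$, $\operatorname{Re}z\ge1$.

**Step 3: integrate twice.** All zeros and poles of $G$ are imaginary, so $\ln G$ is defined on $\operatorname{Re}z>0$. Each $e_\mu(z)e^{-\mu z}$ with $\mu>0$ has an antiderivative of the same form. The remainder $\rho=L+\frac{i\alpha}2-E$ is holomorphic on $\operatorname{Re}z>0$ and has the antiderivative $-\int_0^\infty\rho(z+s)ds$, again $O(e^{-M\operatorname{Re}z})$ on strips. Integrating twice gives constants $c_0,c_1$ with
$$\ln G(z)=-\tfrac{i\alpha}4z^2+c_1z+c_0+\sum_{0<\mu<M}q_\mu(z)e^{-\mu z}+O(e^{-M\operatorname{Re}z})$$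
uniformly on each $|\operatorname{Im}z|\le R$, $\operatorname{Re}z\ge1$. By uniqueness, $c_0,c_1$ and the $q_\mu$ do not depend on $M$ or $R$.

**Step 4: form the quotient.** For $c\in\mathcal C$ and $\operatorname{Re}t$ large, subtract the expansions at $t\mp ic/2$. The quadratic terms give $-\frac{i\alpha}4(-2ict)=-\frac\alpha2ct$, so
$$\ln K_c(t)=-\tfrac\alpha2ct-icc_1+\sum_{0<\mu<M}s_\mu(t,c)e^{-\mu t}+O(e^{-M\operatorname{Re}t}),$$
$$s_\mu(t,c)=q_\mu(t-\tfrac{ic}2)e^{i\mu c/2}-q_\mu(t+\tfrac{ic}2)e^{-i\mu c/2}.$$
Exponentiate. The sum tends to $0$ at an exponential rate, so finitely many terms of the exponential series suffice, the exponents stay in $\mathcal M$, and those $>M$ go into the remainder. This is (6), with $p_0(c)=e^{-icc_1}$. By uniqueness the $p_\mu$ do not depend on $M$. $\square$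

**The weight.** Since $\pi/a_++\pi/a_-=\alpha a$, we have $4\sinh(\pi t/a_+)\sinh(\pi t/a_-)=e^{\alpha at}(1-e^{-2\pi t/a_+})(1-e^{-2\pi t/a_-})$. Also $K_{2a-2b}(t)=e^{-\alpha(a-b)t}(\cdots)$ by (6). By (3), $w(b;t)$ is therefore $e^{\alpha bt}$ times an expansion of the same type, with leading coefficient $p_0(2a-2b)\neq0$.

**Bounds with denominators.** Let $\operatorname{Re}b$ range over a bounded interval $J$ and let $R>0$. The function $G(z)$ becomes holomorphic near a pole $z_0$ of order $n$ after multiplication by $(z-z_0)^n$, and similarly for $1/G$ at zeros of $G$. In $|\operatorname{Im}t|<R+1$, $\operatorname{Re}b\in J$ only finitely many of the lines (2) occur. So there is a finite product $D$ of factors $t\pm i(a-b/2+ka_++la_-)$ for $K_b$, respectively $t\pm i(b+ka_++la_-)$ for $w$, with repetitions, such that $DK_b$, respectively $Dw$, is holomorphic in $(t,b)$ for $|\operatorname{Im}t|<R+1$, $\operatorname{Re}b\in J$. For large $|\operatorname{Re}t|$ use (6) and evenness, and for bounded $\operatorname{Re}t$ compactness.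 For $b$ in compacts of the strip and $|\operatorname{Im}t|<R$,
$$|DK_b(t)|\le C(1+|t|)^Ce^{-\frac\alpha2\operatorname{Re}b\,|\operatorname{Re}t|},\qquad|Dw(b;t)|\le C(1+|t|)^Ce^{\alpha\operatorname{Re}b\,|\operatorname{Re}t|}.\tag{8}$$

## 5. Two continuations of $J_2$ by hand, and where each one stops

Let $N=2$, let $b\in(0,2a)$ be real, $y=y_1-y_2$, $\kappa=a-b/2>0$, and
$$I(x,y)=e^{-i\alpha y_2(x_1+x_2)}J_2=\int_{\mathbb R}e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)\,dz .$$
By (6) this converges for $x$ real and $|\operatorname{Im}y|<b$. We continue it first in $y$ and then in $x$; this proves Proposition 3, the poles being those of the extension of Theorem 2, which agrees with these local continuations by the identity theorem.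

**Continuation in $y$: subtract the tail.** Let $x$ be real and $0<M<\min(\mathcal M\setminus\{0\})$. By (6), as $z\to+\infty$,
$$K_b(x_1-z)K_b(x_2-z)=p_0(b)^2e^{\alpha b(x_1+x_2)/2}e^{-\alpha bz}\big(1+O(e^{-Mz})\big).$$
Here it matters that $p_0$ does not depend on $t$. Since $\int_0^\infty e^{i\alpha zy-\alpha bz}dz=1/(\alpha b-i\alpha y)$, the difference
$$I(x,y)-\frac{p_0(b)^2e^{\alpha b(x_1+x_2)/2}}{\alpha b-i\alpha y}$$
is the sum of an integral over $(-\infty,0)$, which converges for $\operatorname{Im}y<b$, and an integral over $(0,\infty)$, which converges for $\operatorname{Im}y>-b-M/\alpha$. So it is holomorphic near $y=-ib$. As $p_0(b)\ne0$, $y=-ib$ is a simple pole, with residue $\frac i\alpha p_0(b)^2e^{\alpha b(x_1+x_2)/2}$. For $b=a_+$ this is $\frac i\alpha e^{\alpha a_+(x_1+x_2)/2}$, and (5) gives the same value. Substituting $z\to-z$ and using that $K_b$ is even, $J_2(b;-x,-y)=J_2(b;x,y)$, so $y=ib$ is a simple pole too.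

**Continuation in $x$: let poles cross the contour.** First, $K_b$ has simple poles at $\pm i\kappa$. Indeed $G(ia+t)G(ia-t)=G(t+ia)/G(t-ia)=4\sinh(\pi t/a_+)\sinh(\pi t/a_-)$ has a double zero at $t=0$, so $G$ has a simple zero at $ia$. At $t=i\kappa$ the denominator of $K_b$ is $G(ia)$ and the numerator is $G(ia-ib)\neq0,\infty$, because $|a-b|<a$. Evenness gives $-i\kappa$.

Assume $2\kappa\notin\mathbb Za_++\mathbb Za_-$, which excludes countably many $b$ and implies $\kappa\notin\mathbb Na_++\mathbb Na_-$. Let $y_1,y_2,x_2$ be real and move $x_1$ upward from the real axis on a vertical line $\operatorname{Re}x_1\ne x_2$ to the vicinity of $x_2+2i\kappa$. The integrand has upper poles $x_j+i(\kappa+ka_++la_-)$ and lower poles $x_j-i(\kappa+ka_++la_-)$. Along the motion the two sets stay disjoint: for each $j$ the lower poles are below the upper ones on the line $\operatorname{Re}z=\operatorname{Re}x_j$, and the two lines differ. So the continuation is the integral over a contour, equal to $\mathbb R$ outside a compact set, that passes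 above the lower and below the upper poles. At the end, the poles $z_{kl}=x_1-i(\kappa+ka_++la_-)$ with $ka_++la_-<\kappa$ have crossed $\mathbb R$ upward and lie below the contour. Pulling the contour back to $\mathbb R$ gives
$$I=\int_{\mathbb R}e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)dz-2\pi i\sum_{z_{kl}}\operatorname{Res}_{z=z_{kl}}\big[e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)\big],\tag{9}$$
the sum being over the distinct crossed points. The right side is meromorphic in a disc around $x_2+2i\kappa$, so (9) holds there.

Near $x_1=x_2+2i\kappa$ the integral in (9) is holomorphic, since $\kappa\notin\mathbb Na_++\mathbb Na_-$ keeps the poles off $\mathbb R$. For $(k,l)\ne(0,0)$ the residue involves $K_b$ and its derivatives at $x_2-z_{kl}\to i(-\kappa+ka_++la_-)$. This is not a pole of $K_b$: equality with $i(\kappa+k'a_++l'a_-)$ would give $2\kappa\in\mathbb Za_++\mathbb Za_-$, and equality with $-i(\kappa+k'a_++l'a_-)$ would force $k=l=0$. For $k=l=0$ the residue is a nonvanishing holomorphic factor times $K_b(x_2-x_1+i\kappa)$, which has a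 simple pole at $x_1-x_2=2i\kappa=i(2a-b)$. The other sign follows from the symmetry $x_1\leftrightarrow x_2$. Both bounds defining $\mathcal D$ are thus reached by poles, and Proposition 3 is proved. $\blacksquare$

**What does not carry over.** Three difficulties appear for general $N$, one for each main device of the proof.

*Residues.* Shift the contour in $I$ below $z=x_1-i\kappa$ and $z=x_2-i\kappa$, with $x$ real. The residue at $x_1-i\kappa$ contains $K_b(x_2-x_1+i\kappa)$, which has a pole at $x_1=x_2$, and so has the residue at $x_2-i\kappa$. But $J_2$ is holomorphic at $x_1=x_2$, so only the sum of the residues is regular there. In addition, the list of crossed poles in (9) changes with $x$. To integrate again over some of the $x$-variables, as $J_3$ requires, we want one formula on a whole strip, with a growth bound, in which only differences of an upper and a lower pole occur as denominators.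

*Tails.* For several integration variables, the expansion of $K_b(z_\kappa-z_\lambda)$ helps only where $z_\kappa-z_\lambda$ is large. Already for $N=3$ the point $z$ can go to infinity with all differences of the integration variables bounded. So one cannot subtract a single leading term at infinity.

*Jointly in $x$ and $y$.* The subtraction above was done for real $x$, where no pole is on the contour. The contour argument needs the integral to converge, so it was done for real $y$. Neither says what happens when $x$ and $y$ are both far from real.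

The answers will be a Bézout identity (Lemma A), a decomposition into simplicial cones (Lemma B), and Bochner's theorem.

## 6. One integral over $\mathbb R^{N(N-1)/2}$ and a counting formula for its decay

For a vector $v$ write $[v]=\sum_kv_k$ and $V(v)=\sum_{j<k}|v_j-v_k|$. Put $m=N(N-1)/2$, $z=(z^{(n)}_k)_{1\le k\le n\le N-1}\in\mathbb R^m$, $z^{(N)}=x$, $[z^{(0)}]=0$. Unfolding (4) gives
$$J_N=\int_{\mathbb R^m}\Phi\,dz,\qquad\Phi=e^{i\alpha\sum_{n=1}^Ny_n([z^{(n)}]-[z^{(n-1)}])}\prod_{n=2}^N\prod_{j\le n,\,k\le n-1}K_b(z_j^{(n)}-z_k^{(n-1)})\prod_{n=2}^{N-1}W_n(b;z^{(n)}).\tag{10}$$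
For the exponent: the outer factor is $y_N[x]$, the next level contributes $(y_{N-1}-y_N)[z^{(N-1)}]$, and then, since $(y_j-y_N)-(y_{N-1}-y_N)=y_j-y_{N-1}$, the same pattern repeats downward. Absolute convergence is proved in Section 10; Fubini's theorem then justifies (10).

Why not estimate level by level? Suppose, for $N=4$, one only knows that $J_3$ is bounded on $\mathbb R^3$. Take $b$ real, $x=0$ and $z=(T,z_2,z_3)$ with $z_2\in[1,2]$, $z_3\in[-1,0]$. As $T\to\infty$, $w(b;T-z_2)w(b;T-z_3)$ grows like a nonzero constant times $e^{2\alpha bT}$, while $K_b(T)^4$ decays like a nonzero constant times $e^{-2\alpha bT}$. The remaining factors are independent of $T$ and nonzero for almost all $(z_2,z_3)$. So $W_3\prod K_b$ is not absolutely integrable over $\mathbb R^3$, and boundedness of $J_3$ does not suffice. The decay of $J_{N-1}$ must be used, and it is best seen in the full integral.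

By (8) the modulus of $\Phi$ for real arguments is governed by $e^{-\alpha\operatorname{Re}b\,h}$ with
$$h(x,z)=\tfrac12\sum_{n=2}^N\sum_{j,k}|z^{(n)}_j-z^{(n-1)}_k|-\sum_{n=2}^{N-1}V(z^{(n)}).$$

**Step 1: rewrite $h$ by counting points.** The purpose is to see $h\ge0$. For $t\in\mathbb R$ put $\nu_n(t)=\#\{k:z^{(n)}_k>t\}$, $\nu_0=0$, $d_n=\nu_n-\nu_{n-1}$. Since $|p-q|$ is the length of the set of $t$ separating $p$ and $q$,
$$\sum_{j,k}|z_j^{(n)}-z_k^{(n-1)}|=\int\big[\nu_n(n-1-\nu_{n-1})+\nu_{n-1}(n-\nu_n)\big]dt,\qquad V(z^{(n)})=\int\nu_n(n-\nu_n)\,dt .$$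
In the combination $\sum_{j,k}|z_j^{(n)}-z_k^{(n-1)}|-V(z^{(n)})-V(z^{(n-1)})$ the terms with $n\nu_n$ and $n\nu_{n-1}$ cancel, and the integrand becomes
$$\nu_n^2-2\nu_n\nu_{n-1}+\nu_{n-1}^2-\nu_n+\nu_{n-1}=d_n(d_n-1).$$
Sum over $n=2,\dots,N$ and halve. Each $V(z^{(n)})$ with $2\le n\le N-1$ occurs twice, $V(x)$ once, and $V(z^{(1)})=0$. As $d_1\in\{0,1\}$, the term $n=1$ may be added:
$$h(x,z)=\tfrac12V(x)+\tfrac12\sum_{n=1}^N\int d_n(t)\big(d_n(t)-1\big)dt\ \ge0,\tag{11}$$
because the $d_n$ are integers.

**Step 2: evaluate $h$ on indicator vectors.** For a nonempty set $S$ of the $m$ indices, with $s_n$ indices at level $n$ and $s_0=s_N=0$, let $\mathbf 1_S\in\mathbb R^m$ be its indicator vector and $d_n=s_n-s_{n-1}$. Then $d\in\mathfrak d_N$. In (11) with $x=0$, $z=\mathbf 1_S$, only $t\in(0,1)$ contributes: for $t<0$ all $d_n(t)=1$, for $t\ge1$ all are $0$. Since $\sum d_n=0$ and $h$ is even,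
$$h(0,\pm\mathbf 1_S)=\tfrac12|d|^2>0.\tag{12}$$

*Example.* $N=3$, $S$ all three indices: $d=(1,1,-2)$ and $h=3$. Directly: the six differences between $x=0$ and $z^{(2)}=(1,1)$ give $\frac12\cdot6=3$, and the other terms vanish.

## 7. Simplicial cones adapted to all the differences

The purpose is to cut $\mathbb R^m$ into pieces on which every absolute value in sight is linear. Put $z_0:=0$ and label the integration variables $z_1,\dots,z_m$. For a permutation $\pi$ of $\{0,\dots,m\}$ consider the cone $z_{\pi(0)}\ge\dots\ge z_{\pi(m)}$ and put $t_i=z_{\pi(i-1)}-z_{\pi(i)}\ge0$, $i=1,\dots,m$. If $\pi(r)=0$, then for $j<r$ we have $z_{\pi(j)}=t_{j+1}+\dots+t_r$, and for $j>r$ we have $z_{\pi(j)}=-(t_{r+1}+\dots+t_j)$. So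
$$z=\sum_it_iv_i,\qquad v_i=\begin{cases}\mathbf 1_{\{\pi(0),\dots,\pi(i-1)\}},&i\le r,\\-\mathbf 1_{\{\pi(i),\dots,\pi(m)\}},&i>r,\end{cases}$$
and the Jacobian has modulus $1$ (the matrix is triangular with entries $\pm1$ on the diagonal, after ordering). These cones cover $\mathbb R^m$ with null overlaps. On each of them, every form $z_\kappa-z_\lambda$ or $z_\kappa=z_\kappa-z_0$ is, up to a constant sign, a sum of some of the $t_i$. All generators lie in
$$\mathcal V=\{\pm\mathbf 1_S:S\neq\emptyset\}.$$

*Example.* For $m=2$ and $z_2\ge0\ge z_1$: $t_1=z_2$, $t_2=-z_1$, $v_1=\mathbf 1_{\{2\}}$, $v_2=-\mathbf 1_{\{1\}}$, and $z_2-z_1=t_1+t_2$.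

Since $h(0,\cdot)$ is linear on each cone, (12) gives $h(0,z)=\sum_it_ih(0,v_i)>0$ for $z\ne0$. By homogeneity and compactness there is $c_0>0$ with
$$h(0,z)\ge c_0\sum_\kappa|z_\kappa| .\tag{13}$$

## 8. Continuation across poles: a Bézout identity on a strip

Let $J\subset\mathbb R$ be a bounded open interval, $J_0\subset J$ a nonempty open subinterval, $S_J=\{\operatorname{Re}b\in J\}$, and $Q\subset\mathbb C^d$ open and connected. For vectors $\|u\|=\sum|u_j|$.

**Definition 7 (admissible factors).** An admissible factor on $\mathbb C^r\times S_J$ is a function $\ell(u)+i(\rho+\sigma b)$, with $\ell$ a real linear form (possibly $0$), $\rho,\sigma\in\mathbb R$, and $\rho+\sigma\beta\ne0$ for all $\beta\in J_0$.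

For $u\in\mathbb R^r$, $b\in S_{J_0}$ its imaginary part is $\rho+\sigma\operatorname{Re}b\ne0$, so it has no zeros there. *Example:* for $J_0\subset(0,2a)$, the factors $u_i-u_j\pm i(a-\frac b2+ka_++la_-)$ and $u_i-u_j\pm i(b+ka_++la_-)$ from (8).

**Definition 8 (the class $\mathcal P_r(H)$).** Let $H:\mathbb R^r\to\mathbb R$ be continuous and positively homogeneous of degree $1$. A meromorphic $F$ on $\mathbb C^r\times S_J\times Q$ is in $\mathcal P_r(H)$ if there is a finite set $\Lambda$ of pairs $(\ell,\sigma)$ such that for every $R>0$ there is a finite product $D_R(u,b)$ of admissible factors with $(\ell,\sigma)\in\Lambda$ for which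

* $D_RF$ is holomorphic on $\{|\operatorname{Im}u_j|<R\}\times S_J\times Q$, and
* for each compact $\mathcal K\subset S_J\times Q$, $|D_RF|\le C(1+\|u\|)^Ce^{-H(\operatorname{Re}u)}$ for $|\operatorname{Im}u_j|<R$, $(b,q)\in\mathcal K$.

*Example.* $F(u,t)=K_{a_+}(u-t)=1/(2\cosh(\pi(u-t)/a_-))$, with no dependence on $b$ and $q$, lies in $\mathcal P_2(H)$ with $H(u,t)=\frac\pi{a_-}|u-t|$. Here $D_R$ is a product of factors $u-t\pm i(\frac{a_-}2+la_-)$, more of them as $R$ grows, but all with the one pair $(u-t,0)$. That $\Lambda$ does not grow with $R$ is what makes the next proof work.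

**Lemma A.** Let $F\in\mathcal P_{r+1}(H)$ in variables $(u,t)$, with $H(0,1),H(0,-1)>0$. Then $I(u,b,q)=\int_{\mathbb R}F(u,t,b,q)\,dt$, defined for $u$ near $\mathbb R^r$ and $b\in S_{J_0}$, extends to an element of $\mathcal P_r(H')$, $H'(u)=\min_tH(u,t)$. The new denominators are products of $t$-independent factors of $F$ and of differences $\theta_i-\theta_j$ of $t$-roots of factors of $F$, where for real $u$ and $\operatorname{Re}b\in J_0$, $\operatorname{Im}\theta_i>0>\operatorname{Im}\theta_j$.

**Step 1: the growth function $H'$.** We show that integration in $t$ turns growth $H$ into growth $H'$. For $\|u\|\le\epsilon|t|$ with $\epsilon$ small, continuity and $H(0,\pm1)>0$ give $H(u,t)\ge c|t|$. For $\|u\|>\epsilon|t|$, $H\ge-\mathrm{const}\,\|u\|$. So $H(u,t)\ge c|t|-C\|u\|$ with $c>0$, while $H'(u)\le H(u,0)\le C\|u\|$. Take $K\ge4C/c$. If $|t|>K\|u\|$, then $H(u,t)-H'(u)\ge c|t|-2C\|u\|\ge\frac c2|t|$. So the minimum is attained, on $|t|\le K\|u\|$, and $H'$ is continuous and positively homogeneous. Splitting at $|t|=K\|\operatorname{Re}u\|$,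 for $\operatorname{Im}u$ bounded,
$$\int_{\mathbb R}(1+\|u\|+|t|)^Ce^{-H(\operatorname{Re}u,t)}dt\le C'(1+\|u\|)^{C'}e^{-H'(\operatorname{Re}u)} .\tag{14}$$

**Step 2: $I$ is defined near the real points.** For $b$ in a compact subset of $S_{J_0}$, the numbers $|\rho+\sigma\operatorname{Re}b|$ of the finitely many factors of $D_R$ are bounded below. So these factors are bounded away from $0$ on a uniform neighborhood of the real $(u,t)$. There $F$ obeys the bound of Definition 8 without denominator, and by (14) $I$ is well defined and holomorphic for $u$ near $\mathbb R^r$, $b\in S_{J_0}$.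

**Step 3: choose the strip.** Fix $R$. We want horizontal lines in the $t$-plane that no relevant root reaches. A $t$-dependent factor is $c(t-\theta)$ with real $c\ne0$,
$$\theta=\lambda(u)-i(\rho+\sigma b)/c,\qquad\operatorname{Im}\theta=\lambda(\operatorname{Im}u)-(\rho+\sigma\operatorname{Re}b)/c ,$$
$\lambda$ a real linear form. Call it of type $+$ or $-$ according to the constant sign of $-(\rho+\sigma\beta)/c$ on $J_0$. For $\operatorname{Re}b\in J$ and $\beta_0\in J_0$ we have $|\sigma\operatorname{Re}b-\sigma\beta_0|\le|\sigma||J|$. So for $|\operatorname{Im}u_j|<R$, $b\in S_J$, type $+$ roots satisfy $\operatorname{Im}\theta>-R_1$ and type $-$ roots $\operatorname{Im}\theta<R_1$, with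
$$R_1=R\max\sum_j|\lambda_j|+|J|\max|\sigma/c| .$$
This depends only on $\Lambda,R,J$, not on the numbers $\rho$. So we may now put $R'=R+R_1+1$ and take the denominator for the larger strip, $D=D_{R'+1}=\mathrm{const}\cdot D_0(u,b)P_+(t)P_-(t)$. Here $P_\pm$ are the monic products of the type $\pm$ factors and $D_0$ is the product of the $t$-independent ones. Then $g=DF$ is holomorphic for $|\operatorname{Im}u_j|,|\operatorname{Im}t|<R'+1$.

**Step 4: the Bézout identity.** We separate upper from lower roots without taking residues. Let $\varrho=\prod_{i\in+,\,j\in-}(\theta_i-\theta_j)$. Write each factor as $\theta_i-\theta_j=(t-\theta_j)-(t-\theta_i)$ and expand the product over all pairs. Each term chooses from every pair $(i,j)$ either $t-\theta_j$ or $-(t-\theta_i)$. If every $j$ is chosen at least once, the term is divisible by $P_-$. If some $j$ is never chosen, then all pairs $(i,j)$ with this $j$ chose $t-\theta_i$, so the term is divisible by $P_+$. Hence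
$$\varrho=A_+P_-+A_-P_+,\qquad A_\pm\in\mathbb Z[\theta][t],$$
also if $P_+=1$ or $P_-=1$. With one root of each type this is the partial fraction identity $\frac{\theta_1-\theta_2}{(t-\theta_1)(t-\theta_2)}=\frac1{t-\theta_1}-\frac1{t-\theta_2}$. Consequently, up to a constant,
$$\varrho D_0I=\int_{\mathbb R}\frac{gA_+}{P_+}dt+\int_{\mathbb R}\frac{gA_-}{P_-}dt .\tag{15}$$

**Step 5: shift the two contours in opposite directions.** For $u$ near $\mathbb R^r$ and $b\in S_{J_0}$ the first integrand in (15) has, in $|\operatorname{Im}t|<R'+1$, poles only in the upper half plane, so its contour may be moved to $\operatorname{Im}t=-R'$. The second may be moved to $\operatorname{Im}t=R'$. The vertical sides vanish: $g$ decays like $e^{-c|\operatorname{Re}t|}$ up to polynomial factors, and $1/P_\pm$ is bounded for large $|\operatorname{Re}t|$. On the new contours, for all $|\operatorname{Im}u_j|<R$ and $b\in S_J$, Step 3 gives $|t-\theta_i|>R'-R_1\ge1$ for the roots in the denominator. So the shifted integrals are holomorphic on $\{|\operatorname{Im}u_j|<R\}\times S_J\times Q$,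 and since $A_\pm$ grow polynomially, (14) gives the bound with $H'$.

**Step 6: collect.** The new denominator for $R$ is $\varrho D_0$, which has no zeros for real $u$, $b\in S_{J_0}$. So dividing by it extends $I$. The factors $\theta_i-\theta_j$ are admissible, because for real $u$ and $\operatorname{Re}b\in J_0$ their imaginary part is positive. Their pairs $(\ell,\sigma)$ are formed from pairs of elements of $\Lambda$, hence lie in a finite set independent of $R$. The continuations for different $R$ agree by the identity theorem, as $\{|\operatorname{Im}u_j|<R\}\times S_J\times Q$ is connected. $\square$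

*Example.* For $J_2$, the $z$-roots are $x_i+i(\kappa+ka_++la_-)$ and $x_j-i(\kappa+ka_++la_-)$. The new denominators are $x_i-x_j+i(2a-b+ka_++la_-)$ with $k,l\in\mathbb N$. For $i=j$ these are functions of $b$ alone, and $x_1-x_2$ itself does not occur.

## 9. Continuation in the exponents: expansion on each cone

**Lemma B.** Let $\mathcal U\subset\mathbb C^d$ be open and $f_1,\dots,f_n$ continuous functions on $\mathbb R\times\mathcal U$, holomorphic in $p\in\mathcal U$. Suppose there are holomorphic $\gamma_i(p)$ such that for both signs $\pm$ and $\pm t\ge0$, $f_i(t;p)=e^{-\gamma_i(p)|t|}g_i^\pm(|t|;p)$, where for every $M'\in(0,\infty)\setminus\mathcal M$ and $t\ge0$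
$$g_i^\pm(t;p)=E_i^\pm+r_i^\pm,\quad E_i^\pm=\sum_{\mu\in\mathcal M,\,\mu<M'}(\text{polynomial in }t\text{ with coefficients holomorphic in }p)\,e^{-\mu t},\quad|r_i^\pm|\le Ce^{-M't},$$
$C$ locally uniform in $p$. Let each $\ell_i$ be one of the forms $z_\kappa-z_\lambda$ $(\kappa\ne\lambda)$ or $\pm z_\kappa$ on $\mathbb R^m$. For $v\in\mathcal V$ put $A_v(p,\zeta)=\sum_i\gamma_i(p)|\ell_i(v)|-\langle\zeta,v\rangle$. Then
$$\mathcal I(p,\zeta)=\int_{\mathbb R^m}e^{\langle\zeta,z\rangle}\prod_if_i(\ell_i(z);p)\,dz$$
converges absolutely and is holomorphic on $\Omega_0=\{p\in\mathcal U,\zeta\in\mathbb C^m:\operatorname{Re}A_v>0\ \forall v\in\mathcal V\}$. For each $M>0$ there is a finite product $D_M$ of functions $A_v+\nu$, $v\in\mathcal V$, $\nu\in\mathcal M$, such that $D_M\mathcal I$ extends holomorphically to $\Omega_M=\{\operatorname{Re}A_v>-M\ \forall v\in\mathcal V\}$.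

*Example.* $m=1$, $f(t)=e^{-\gamma|t|}$: $\mathcal I=\frac1{\gamma-\zeta}+\frac1{\gamma+\zeta}$, and $A_{\pm1}=\gamma\mp\zeta$.

**Step 1: reduce to one cone.** On a cone of Section 7, $\ell_i$ has a constant sign and $|\ell_i(z)|=\sum_jc_{ij}t_j$ with $c_{ij}=|\ell_i(v_j)|\in\{0,1\}$. The exponentials $e^{-\gamma_i|\ell_i|}$ and $e^{\langle\zeta,z\rangle}$ combine, so the cone contributes
$$\int_{\mathbb R_+^m}e^{-\sum_jA_{v_j}t_j}\prod_ig_i\Big(\sum_jc_{ij}t_j;p\Big)dt ,$$
with the appropriate superscripts $\pm$. By hypothesis the $g_i$ grow at most polynomially, locally uniformly in $p$. This gives the first claim.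

**Step 2: expand and factorize.** We want to see that every remainder decays in all the variables it depends on. Choose $M'\ge M$, $M'\notin\mathcal M$, write $g_i=E_i+r_i$, and expand the product, including the powers of the sums $\sum_jc_{ij}t_j$. We get a finite sum over subsets $B\subset\{1,\dots,n\}$ and exponential monomials of terms
$$a(p)\prod_jt_j^{\kappa_j}e^{-(A_{v_j}+\nu_j)t_j}\prod_{i\in B}r_i\Big(\sum_jc_{ij}t_j;p\Big),\qquad\nu_j\in\mathcal M,$$
where $\nu_j\in\mathcal M$ because $\mathcal M$ is closed under addition. Let $\mathcal J_B=\{j:c_{ij}=1\text{ for some }i\in B\}$. The $r_i$ with $i\in B$ depend only on $t_j$ with $j\in\mathcal J_B$. So on $\Omega_0$ the integral of the term is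
$$a(p)\prod_{j\notin\mathcal J_B}\frac{\kappa_j!}{(A_{v_j}+\nu_j)^{\kappa_j+1}}\cdot\int_{\mathbb R_+^{\mathcal J_B}}\prod_{j\in\mathcal J_B}t_j^{\kappa_j}e^{-(A_{v_j}+\nu_j)t_j}\prod_{i\in B}r_i\,dt .$$

**Step 3: continue each factor.** The first factor is rational in the $A_{v_j}$. In the last integral $\sum_{i\in B}\sum_jc_{ij}t_j\ge\sum_{j\in\mathcal J_B}t_j$. Therefore the integrand is bounded by $C\prod_{j\in\mathcal J_B}t_j^{\kappa_j}e^{-(\operatorname{Re}A_{v_j}+M)t_j}$, locally uniformly, and the integral is holomorphic on $\Omega_M$. Let $D_M$ be the product of all denominators that occur, over all cones and terms. $\square$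

## 10. Lemma B for $\Phi$, and holomorphy on $\mathcal D$

**Step 1: verify the hypotheses.** Let $p=(b,x)\in\mathcal U=\{b\in S(2a),\ |\operatorname{Im}x_j|<a-\frac12\operatorname{Re}b\}$. The factors of $\Phi$ are $K_b(x_j-t)$ with $\ell=z_k^{(N-1)}$ and $K_b(t)$ with $\ell=z^{(n)}_j-z^{(n-1)}_k$ ($n\le N-1$), where $\gamma=\alpha b/2$, and $w(b;t)$ with $\ell=z^{(n)}_j-z^{(n)}_k$, where $\gamma=-\alpha b$. By (2) and the pole list after (3) they have no poles for $t\in\mathbb R$, $p\in\mathcal U$. By (6), evenness and the expansion of $w$ they satisfy the hypotheses of Lemma B. For $K_b(x_j-t)$ one uses (6) at $t-x_j$ as $t\to+\infty$ and at $x_j+|t|$ as $t\to-\infty$. On bounded $t$-intervals the remainder bound follows from continuity.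

**Step 2: compute $A_v$.** The exponent of $\Phi$ is $i\alpha y_N[x]+\langle\zeta,z\rangle$ with $\langle\zeta,z\rangle=i\alpha\sum_{n<N}(y_n-y_{n+1})[z^{(n)}]$. For $v=\pm\mathbf 1_S$ we have $\sum_i\gamma_i|\ell_i(v)|=\alpha b\,h(0,v)=\alpha\frac b2|d|^2$ by (12), and summation by parts gives $\sum_{n<N}(y_n-y_{n+1})s_n=\sum_ny_n(s_n-s_{n-1})=\langle d,y\rangle$. So
$$A_v=\alpha\big(\tfrac b2|d|^2\mp i\langle d,y\rangle\big),\qquad d\in\mathfrak d_N.\tag{16}$$

**Step 3: convergence.** Let $\eta=\operatorname{Im}y$ and $\max_{j,k}|\eta_j-\eta_k|=\beta'<\operatorname{Re}b$. Since $\sum d_n=0$ we may subtract from all $\eta_n$ the midpoint of their range. The $d_n$ being integers, $|\langle d,\eta\rangle|\le\frac{\beta'}2\sum|d_n|\le\frac{\beta'}2|d|^2$. Hence $\operatorname{Re}A_v\ge\frac\alpha2(\operatorname{Re}b-\beta')|d|^2>0$. By Lemma B the integral (10) converges absolutely and is holomorphic on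
$$\mathcal D_0=\{b\in S(2a),\ |\operatorname{Im}x_j|<a-\tfrac12\operatorname{Re}b,\ |\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\}.$$
This holds for every $N$ (for $N=1$ there is no integral). By induction, $J_{N-1}$ in (4) is the integral (10) for $N-1$. Fubini's theorem then shows that the recursion integral converges absolutely and equals (10).

**Step 4: from $\mathcal D_0$ to $\mathcal D$.** Here we use translations to replace the condition on each $x_j$ by one on differences. With $e=(1,\dots,1)$ and real $c$, shifting all $z$ by $c$ in (10) gives $J_N(b;x+ce,y)=e^{i\alpha c\sum y_n}J_N(b;x,y)$ on $\mathcal D_0$. For $(b,x,y)\in\mathcal D$ the numbers $\operatorname{Im}x_j$ have range less than $2a-\operatorname{Re}b$, so there are $c\in i\mathbb R$ with $(b,x-ce,y)\in\mathcal D_0$. Define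
$$J_N(b;x,y)=e^{i\alpha c\sum y_n}J_N(b;x-ce,y).$$
The admissible $\operatorname{Im}c$ form an open interval, so the right side is holomorphic in $c$ on a strip. It is invariant under real shifts of $c$, hence constant there. Thus $J_N$ is well defined on $\mathcal D$. Locally $c$ can be kept fixed, so $J_N$ is holomorphic. This proves part 1 of Theorem 1.

## 11. Two overlapping tubes and Bochner's theorem: part 2 of Theorem 1

Fix $0<\beta_1<\beta_2<2a$, $J=(\beta_1,\beta_2)$, $R>1$, and $\delta\in(0,1)$ with $\delta<a-\beta_2/2$, $2\delta<\beta_1$ and $2\delta<\beta_1c_0$, $c_0$ from (13).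

**Step 1: all $x$, nearly real $y$.** We apply Lemma A repeatedly, with $J_0=J$ and $Q=\{|\operatorname{Im}y_j|<\delta\}$, starting from $F=\Phi$ in the variables $u=(x,z)\in\mathbb C^{N+m}$. By (8), used for differences of variables, suitable denominators are products of the factors in the example after Definition 7. They are admissible, since $a-\frac\beta2+ka_++la_->0$ and $\beta+ka_++la_->0$ on $(0,2a)$, and their pairs are $(u_i-u_j,\mp\frac12)$ and $(u_i-u_j,\pm1)$, a finite set. After multiplication by the denominators the product of the $K$- and $w$-factors is bounded by $C(1+\|u\|)^Ce^{-\alpha\operatorname{Re}b\,h(\operatorname{Re}u)}$, and $e^{-\alpha\operatorname{Re}b\,h}\le e^{-\alpha\beta_1h}$ because $h\ge0$. For bounded $\operatorname{Im}u$ and $y$ in compacts of $Q$, the exponential in $\Phi$ is at most $C\exp\big(2\alpha\delta(\sum|\operatorname{Re}z_\kappa|+\sum|\operatorname{Re}x_j|)\big)$, since each level enters with at most two of the $y_n$. So $\Phi\in\mathcal P_{N+m}(H)$ with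
$$H(x,z)=\alpha\beta_1h(x,z)-2\alpha\delta\Big(\sum_\kappa|z_\kappa|+\sum_j|x_j|\Big),$$
and by (13) $H(0,z)\ge\alpha(\beta_1c_0-2\delta)\sum|z_\kappa|>0$ for $z\ne0$.

Integrate out $z_1,\dots,z_m$ one after another. At each stage the growth function is the minimum of $H$ over the variables already integrated. Its value at $t=\pm1$ with all other remaining variables $0$ is a minimum of $H(0,z)$ over points $z\ne0$. This minimum is attained, by Step 1 of Lemma A, hence positive. So Lemma A applies $m$ times. For real $x,y$ the iterated integral is (10), by absolute convergence. Therefore there is a finite product $D_1(b,x)$ of admissible factors with $D_1J_N$ holomorphic for $\operatorname{Re}b\in J$, $|\operatorname{Im}x_j|<R$, $|\operatorname{Im}y_j|<\delta$.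

**Step 2: nearly real $x$, all $y$.** For $\operatorname{Re}b\in J$, $|\operatorname{Im}y_j|<R$, all $\operatorname{Re}A_v$ in (16) exceed some $-M$. Since $\delta<a-\beta_2/2$, the set $|\operatorname{Im}x_j|<\delta$ lies in $\mathcal U$. Lemma B gives a finite product $D_2(b,y)$ of functions $A_v+\nu$ with $D_2J_N$ holomorphic for $\operatorname{Re}b\in J$, $|\operatorname{Im}x_j|<\delta$, $|\operatorname{Im}y_j|<R$.

**Step 3: merge.** In the variables $(ib,x,y)$ the regions of Steps 1 and 2 are tubes over
$$\omega_1=J\times\{\|\xi\|_\infty<R\}\times\{\|\eta\|_\infty<\delta\},\qquad\omega_2=J\times\{\|\xi\|_\infty<\delta\}\times\{\|\eta\|_\infty<R\}.$$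
On the tube over the convex set $\omega_1\cap\omega_2$ both continuations agree, since both equal the integral (10) for real $x,y$. The denominators $D_1(b,x)$ and $D_2(b,y)$ are polynomials, so $D_1D_2J_N$ is holomorphic on the tube over the connected open set $\omega_1\cup\omega_2$. By Bochner's theorem it extends to the tube over $\mathrm{conv}(\omega_1\cup\omega_2)$, which contains $J\times\{\|\xi\|_\infty<R/2\}\times\{\|\eta\|_\infty<R/2\}$ because
$$(\beta,\xi,\eta)=\tfrac12(\beta,2\xi,0)+\tfrac12(\beta,0,2\eta).$$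
As $D_1,D_2\not\equiv0$, $J_N$ is meromorphic there. Let $\beta_1\downarrow0$, $\beta_2\uparrow2a$, $R\uparrow\infty$. The continuations agree with each other, and with the one on $\mathcal D$, by the identity theorem. This proves part 2 of Theorem 1, that is, the conjecture.

## 12. The hyperplanes that can carry poles: part 3 of Theorem 1

In the region of Step 3 above the poles lie on $D_1D_2=0$.

**Step 1: the $y$-hyperplanes.** The factors of $D_2$ are $A_v+\nu$ with $\nu\in\mathcal M$. Since $2\pi/(\alpha a_\pm)=a_\mp$, we have $\nu/\alpha\in\mathbb Na_++\mathbb Na_-$, and (16) turns $A_v+\nu=0$ into $\pm i\langle d,y\rangle=\frac b2|d|^2+ka_++la_-$.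

**Step 2: the $x$-hyperplanes.** We follow the denominators through the iteration of Lemma A. Claim: all factors involving variables are, up to sign, $u_i-u_j\pm i\tau$ with
$$\tau=p'(a-\tfrac b2)+rb+ka_++la_-,\qquad p',r,k,l\in\mathbb N,\ p'+r\ge1,$$
where $p'$ has the parity of the difference of the levels of $u_i,u_j$ (the level of $x$ is $N$), and $p'\ge1$ if $u_i$ or $u_j$ is an $x$-variable. Initially this holds: $K_b$-factors join neighboring levels and have $p'=1$, $r=0$, while $w$-factors join equal levels, have $p'=0$, $r=1$, and involve no $x$. For $b\in S_J$ we have $\operatorname{Re}\tau>0$, so eliminating $t$ produces differences of an upper root $u_i+i\tau_1$ and a lower root $u_j-i\tau_2$, that is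
$$u_i-u_j+i(\tau_1+\tau_2).$$
The numbers $p'$ add, so the parity rule persists (level differences through $t$ add). If $u_i$ or $u_j$ is an $x$-variable, one summand has $p'\ge1$. If $u_i=u_j$, the factor is a function of $b$ alone without zeros on $S(2a)$, as its real part $\operatorname{Re}(\tau_1+\tau_2)$, up to the factor $i$, is positive. This proves the claim. In $D_1$ only $x$-variables are left. For two of them $p'$ is even and $\ge1$, so $p'=2p$ with $p\ge1$, and $\tau=p(2a-b)+rb+ka_++la_-$, as stated.

**Step 3: local finiteness.** On compacts of $S(2a)$ the numbers $2a-\operatorname{Re}b$, $\operatorname{Re}b$, $a_\pm$ are bounded below by positive constants, so only finitely many $(p,r,k,l)$ give hyperplanes meeting a given compact set. The set $\mathfrak d_N$ is finite, and the same argument applies to the $y$-hyperplanes. This completes the proof of Theorem 1. $\blacksquare$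

## 13. All $b\in\mathbb C$: a damping parameter as an additional tube variable

Outside $S(2a)$ the integral (10) gives nothing: for $\operatorname{Re}b\le0$ the kernels no longer decay, and for $\operatorname{Re}b\geq2a$ poles of the kernels have reached or crossed the real contours. We insert a factor $e^{-s\sum|z_\kappa|}$, made holomorphic, continue in $b$ for large $\operatorname{Re}s$, continue in $s$ down past $0$ for good $b$, and merge.

**Step 1: a holomorphic substitute for $|t|$.** Let $m_0(t)=t\operatorname{erf}(t)$, entire and even. For $\operatorname{Re}t\ge0$, $e^{t^2}\operatorname{erfc}(t)=\frac2{\sqrt\pi}\int_0^\infty e^{-s^2-2st}ds$ has modulus $\le1$, so $|\operatorname{erfc}(t)|\le e^{(\operatorname{Im}t)^2-(\operatorname{Re}t)^2}$. Since $m_0(t)=t-t\operatorname{erfc}(t)$, we get $m_0(t)=\pm t+O(e^{-(\operatorname{Re}t)^2/2})$ for $\pm\operatorname{Re}t\ge0$ in each strip $|\operatorname{Im}t|\le R$. Put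
$$\tilde J(b,s,x,y)=\int_{\mathbb R^m}\Phi\,\exp\Big(-s\sum_{\kappa=1}^mm_0(z_\kappa)\Big)dz,\qquad\tilde J|_{s=0}=J_N .$$
Fix $B\ge3a$, $R>1$, $J'=(\frac a2,a)$.

**Step 2: large $\operatorname{Re}s$, all $x$, $|\operatorname{Re}b|<B$.** Apply Lemma A with $J=(-B,B)$, $J_0=(0,2a)$, $Q=\{(s,y):\operatorname{Re}s>s_0,\ |\operatorname{Im}y_j|<1\}$. The denominators from (8) are admissible as before, since admissibility only concerns $J_0$. For $|\operatorname{Im}z_\kappa|<R$ and $s$ in compacts, Step 1 gives $|e^{-sm_0(z_\kappa)}|\le Ce^{-s_0|\operatorname{Re}z_\kappa|}$. By (8) each $K$- or $w$-factor grows at most like $e^{\alpha B|\operatorname{Re}t|}$ up to polynomial factors. So the integrand is in $\mathcal P_{N+m}(H)$ with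
$$H=s_0\sum|z_\kappa|-C_B\Big(\sum|z_\kappa|+\sum|x_j|\Big),$$
$C_B$ depending only on $B,N,a_\pm$. Choose $s_0>C_B$. Then $H(0,z)>0$ for $z\ne0$, and as in Section 11 Lemma A applies $m$ times. There is a finite product $D_1(b,x)\not\equiv0$ of admissible factors (possibly including functions of $b$ alone, nonvanishing on $S_{J_0}$) with $D_1\tilde J$ holomorphic for $|\operatorname{Re}b|<B$, $\operatorname{Re}s>s_0$, $|\operatorname{Im}x_j|<R$, $|\operatorname{Im}y_j|<1$.

**Step 3: all $y$ and $|\operatorname{Re}s|<S_0$, for $\operatorname{Re}b\in J'$.** Fix $S_0>s_0$ and $\delta\in(0,\frac a2)$, $\delta<1$. Apply Lemma B with $p=(b,s,x)$, $\operatorname{Re}b\in J'$, $|\operatorname{Re}s|<S_0$, $|\operatorname{Im}x_j|<\delta$. Note that $\delta<\frac a2<a-\frac12\operatorname{Re}b$, so the hypotheses on the old factors hold. The new factors $e^{-sm_0(z_\kappa)}$ have $\ell=z_\kappa$, $\gamma=s$, and $g(t)=\exp(s\,t\operatorname{erfc}t)=1+O(e^{-M't})$ for every $M'$. Now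
$$A_{\pm\mathbf 1_S}=\alpha\big(\tfrac b2|d|^2\mp i\langle d,y\rangle\big)+s\,\#S .$$
For $|\operatorname{Im}y_j|<R$ all $\operatorname{Re}A_v$ are bounded below. So there is a finite product $D_2(b,s,y)$ of functions $A_v+\nu$ with $D_2\tilde J$ holomorphic for $\operatorname{Re}b\in J'$, $|\operatorname{Re}s|<S_0$, $|\operatorname{Im}x_j|<\delta$, $|\operatorname{Im}y_j|<R$. For $x,y$ real and $\operatorname{Re}s\ge0$ we have $\operatorname{Re}A_v>0$, so there the continuation is $D_2$ times the convergent integral. In particular this holds at $s=0$.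

**Step 4: merge and set $s=0$.** In the variables $(ib,is,x,y)$ put
$$\omega_1=(-B,B)\times(s_0,S_0)\times\{\|\xi\|_\infty<R\}\times\{\|\eta\|_\infty<1\},\quad\omega_2=J'\times(-S_0,S_0)\times\{\|\xi\|_\infty<\delta\}\times\{\|\eta\|_\infty<R\}.$$
Their intersection is convex and nonempty. On the tube over it the continuations agree, as both equal the convergent integral for real $x,y$. By Bochner's theorem $D_1D_2\tilde J$ extends holomorphically to the tube over $\mathrm{conv}(\omega_1\cup\omega_2)$. For $\beta_0\in J'$ and $\sigma\in(s_0,S_0)$,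
$$(\beta,0,\xi,\eta)=\tfrac12(2\beta-\beta_0,\sigma,2\xi,0)+\tfrac12(\beta_0,-\sigma,0,2\eta).$$
If $|\beta|<(B-a)/2$, then $|2\beta-\beta_0|<B$. So the hull contains all $(\beta,0,\xi,\eta)$ with $|\beta|<(B-a)/2$, $\|\xi\|_\infty,\|\eta\|_\infty<R/2$. Restrict to $s=0$. By (16) the functions $A_v|_{s=0}+\nu$ are not identically zero, so $D_2(b,0,y)\not\equiv0$, and $D_1$ does not depend on $s$. Hence
$$J_N=\frac{(D_1D_2\tilde J)|_{s=0}}{(D_1D_2)|_{s=0}}$$
is meromorphic for $|\operatorname{Re}b|<(B-a)/2$, $|\operatorname{Im}x_j|,|\operatorname{Im}y_j|<R/2$. Since $(B-a)/2\ge a$, this region contains the points with $\operatorname{Re}b\in J'$ and $x,y$ real, and there, by Step 3, it continues the original $J_N$. The numbers $B,R$ are arbitrary and the continuations agree by the identity theorem, so $J_N$ is meromorphic on $\mathbb C\times\mathbb C^N\times\mathbb C^N$. This proves Theorem 2. $\blacksquare$
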